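\title{The colored Tverberg conjecture of Type B fails\\ when $r$ is not a prime power}

\begin{abstract}
Let $T(r,k,d)$ be the least $t$ such that any $k+1$ colors of at least $t$ points each in $\mathbb R^d$ span $r$ vertex-disjoint rainbow simplices with a common point. The Type B conjecture asserts that $T(r,k,d)=2r-1$ whenever $k<d$ and $r\le d/(d-k)$. We show that, for fixed $r$, this holds for all such $k$ and $d$ if and only if $r=1$ or $r$ is a prime power. For every other $r$ we prove $T(r,(r-1)c,rc)\ge 2r$ for all large $c$. The counterexamples are point configurations in which intersecting rainbow simplices are forced to evaluate a multi-layer network of piecewise linear $S_r$-equivariant functions. Such networks approximate every continuous equivariant map from a deleted product of a simplex to $\mathbb R^r$ modulo the diagonal, and if $r$ is not a prime power, one such map avoids the diagonal.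
\end{abstract}

\section{The problem and the results}

Let $0\le k<d$ and $r\ge1$ be integers. A \emph{collection of colors} is a family $C_0,\dots,C_k$ of pairwise disjoint finite subsets of $\mathbb R^d$. A \emph{rainbow set} is a set $A=\{a_0,\dots,a_k\}$ with $a_j\in C_j$ for each $j$, and $\operatorname{conv}A$ is its \emph{rainbow simplex}. Let $T(r,k,d)$ be the least positive integer $t$ with the following property ($T=\infty$ if there is none): whenever $|C_j|\ge t$ for all $j$, there are $r$ pairwise disjoint rainbow sets $A_1,\dots,A_r$ with
\[
\bigcap_{s=1}^r\operatorname{conv}A_s\neq\emptyset .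
\]
The case $k<d$, in which rainbow simplices are not full-dimensional, is called \emph{Type B}. Here the dimensions impose a restriction: $r$ affine subspaces of codimension $d-k$ in general position have a common point only if $r(d-k)\le d$. We call $(k,d)$ \emph{admissible} for $r$ if $0\le k<d$ and $r\le d/(d-k)$.

The smallest interesting case is $r=2$, $k=1$, $d=2$. The rainbow simplices are the edges of a straight-line drawing of the complete bipartite graph $K_{t,t}$ in the plane, and we look for two vertex-disjoint edges that meet. For $t=2$ the graph is a $4$-cycle; draw it as a square, and opposite sides do not meet. For $t=3$ and points in general position, two such edges exist because $K_{3,3}$ is not planar. This suggests the value $3=2r-1$. In general, it is known that $T(r,k,d)\ge 2r-1$ (we prove this in Proposition~\ref{prop:lower}), and Vre\'cica and \v{Z}ivaljevi\'c proved that equality holds for admissible $(k,d)$ when $r$ is a prime. The following conjecture is stated in \cite{Handbook}.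

\medskip
\noindent\textbf{Type B conjecture.} \emph{For all integers $r\ge1$ and $0\le k<d$ with $r\le d/(d-k)$, we have $T(r,k,d)=2r-1$.}
\medskip

The conjecture is false.

\begin{theorem}\label{thm:A}
Let $r\ge2$ be an integer that is not a prime power. There is a constant $D_*=D_*(r)$ such that $T(r,k,d)\ge2r$ for all integers $0\le k<d$ which, with $c=d-k$, satisfy
\[
0\le d-rc\le\frac{r\,(c-D_*)}{D_*-1}.
\]
All these pairs satisfy $r\le d/(d-k)$. In particular, $T(r,(r-1)c,rc)\ge2r$ for every integer $c\ge D_*$.
\end{theorem}

The smallest such $r$ is $6$, for which the conjecture fails at $(k,d)=(5c,6c)$ for all large $c$. For prime powers the conjecture is true; this is a known result, due to \v{Z}ivaljevi\'c, and we include a proof.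

\begin{theorem}\label{thm:B}
If $r=1$ or $r$ is a prime power, then $T(r,k,d)=2r-1$ for all $0\le k<d$ with $r\le d/(d-k)$.
\end{theorem}

Since $((r-1)c,rc)$ is admissible for $r$, the two theorems give the following.

\begin{corollary}\label{cor:main}
For fixed $r$, the statement ``$T(r,k,d)=2r-1$ for all $0\le k<d$ with $r\le d/(d-k)$'' holds if and only if $r=1$ or $r$ is a prime power.
\end{corollary}

When $r$ is not a prime power, we do not determine the exact set of pairs $(k,d)$ at which equality fails; for instance, the case $r=6$, $k=5$, $d=6$ is not decided here.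

\subsection*{Plan of the paper}
Section~\ref{sec:free} replaces the intersection of simplices by a homogeneous linear problem; configurations for which it has no nonzero solution are called free, and they can be added. Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Section~\ref{sec:excess} reduces Theorem~\ref{thm:A} to finding one free configuration in which the unknowns outnumber the equations by one. Section~\ref{sec:net} builds configurations whose solutions evaluate a network of piecewise linear functions on a compact space $Y$ with an action of the symmetric group $S_r$; the configuration is free if the output in $\mathbb R^r$ never has all coordinates equal. Section~\ref{sec:comp} shows that for $r\ge3$ networks approximate every continuous equivariant map $Y\to\mathbb R^r$ modulo the diagonal. Section~\ref{sec:oz} constructs such a map that avoids the diagonal, and Section~\ref{sec:A} combines these steps.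

\subsection*{Notation}
The elements of $[r]=\{1,\dots,r\}$ are called \emph{slots}; slot $s$ records the $s$-th simplex. We write $x^+=\max(x,0)$, $\mathbf 1=(1,\dots,1)\in\mathbb R^r$, and $W_r=\{v\in\mathbb R^r:\sum_sv_s=0\}$. The group $S_r$ acts on $\mathbb R^r$ by $(\pi v)_s=v_{\pi^{-1}(s)}$, and a map $g$ between spaces with an action of a group is \emph{equivariant} if $g(\pi y)=\pi g(y)$. For $v\in\mathbb R^r$ let $\operatorname{osc}(v)=\max_sv_s-\min_sv_s=\max_{s,s'}|v_s-v_{s'}|$. This is a seminorm, it vanishes exactly on the diagonal $\mathbb R\mathbf 1$, and $\operatorname{osc}(v)\le2\max_s|v_s|$.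

\section{Free configurations and the lower bound $2r-1$}\label{sec:free}

Fix $r\ge2$. A common point of $r$ rainbow simplices is a vector written in $r$ ways as a convex combination. The condition that the coefficients in each slot sum to $1$ couples all colors. If we drop it, the problem becomes homogeneous, and examples in different spaces can be combined by direct sums. It is also convenient to allow repeated points and to separate them at the end.

\begin{definition}
A \emph{configuration of width $t$ and type $(n,D)$} consists of $n$ colors, each a list of $t$ vectors in $\mathbb R^D$. Repetitions are allowed; a \emph{listed vector} is a position in one of the lists. An \emph{array} assigns a coefficient $\tau_{s,v}\ge0$ to each slot $s\in[r]$ and listed vector $v$ such that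
\begin{itemize}
\item[(A1)] for each slot and each color, at most one listed vector of that color has a positive coefficient in that slot;
\item[(A2)] each listed vector has a positive coefficient in at most one slot.
\end{itemize}
A \emph{solution} is a nonzero array for which the \emph{slot sum} $\sum_v\tau_{s,v}v$ does not depend on $s$. The configuration is \emph{free} if it has no solution.
\end{definition}

A positive multiple of a solution is a solution, and a free configuration in $\mathbb R^D$ stays free in any $\mathbb R^{D'}\supset\mathbb R^D$. The \emph{direct sum} of configurations of width $t$ and types $(n_i,D_i)$ is the configuration of type $(\sum n_i,\sum D_i)$ obtained by placing them in the summands of $\bigoplus_i\mathbb R^{D_i}$.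

\begin{lemma}\label{lem:free}
\begin{itemize}
\item[(a)] A direct sum of free configurations is free.
\item[(b)] If $0\le k<d$ and there is a free configuration of width $t$ and type $(k+1,d)$, then $T(r,k,d)>t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take an array with equal slot sums. Its restriction to the colors of the $i$-th summand is an array whose slot sums are the projections to $\mathbb R^{D_i}$ of the original ones, so they are equal, and the restriction is zero. Hence the array is zero.

(b) Call a \emph{selection} a choice of $r$ pairwise disjoint sets of listed vectors, each containing exactly one listed vector of each color. If the $r$ convex hulls of a selection had a common point, its convex coefficients would form a nonzero array with equal slot sums. So no selection has a common point. Now let the $(k+1)t$ listed vectors vary in $(\mathbb R^d)^{(k+1)t}$. For a fixed selection, the set of positions at which the hulls have a common point is closed, because the convex coefficients range over a compact set. There are finitely many selections, so the absence of a common point persists under small perturbations.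 Perturb so that all listed vectors become distinct. This gives pairwise disjoint sets $C_0,\dots,C_k$ of size exactly $t$ without $r$ disjoint intersecting rainbow simplices, so the property defining $T$ fails for every $t'\le t$.
\end{proof}

All our constructions rest on one pigeonhole argument.

\begin{lemma}\label{lem:cancel}
Suppose the list of a color contains $r-1$ copies of a vector $P$ and, in other positions, $r-1$ copies of a vector $M$. Given an array, let $\alpha_s$ and $\beta_s$ be the total coefficients of slot $s$ at these copies of $P$ and of $M$.
\begin{itemize}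
\item[(a)] For each $s$, at most one of $\alpha_s,\beta_s$ is nonzero. Some $\alpha_s$ is zero, and some $\beta_s$ is zero.
\item[(b)] If $\alpha_s-\beta_s$ does not depend on $s$, then $\alpha_s=\beta_s=0$ for all $s$.
\end{itemize}
\end{lemma}

\begin{proof}
The first statement of (a) is (A1); the second follows from (A2), since $r-1$ copies serve at most $r-1$ slots. For (b), let $x$ be the common value. If $x>0$, all $\alpha_s$ are positive, and if $x<0$, all $\beta_s$ are positive, contrary to (a). So $\alpha_s=\beta_s$, and one of them is zero.
\end{proof}

\begin{proposition}\label{prop:lower}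
$T(r,k,d)\ge2r-1$ for all $r\ge1$ and $0\le k<d$.
\end{proposition}

\begin{proof}
For $r=1$ there is nothing to prove. For $r\ge2$, the single color in $\mathbb R^1$ consisting of $r-1$ copies of $1$ and $r-1$ copies of $-1$ is free by Lemma~\ref{lem:cancel}(b). The direct sum of $k+1$ copies is a free configuration of width $2r-2$ in $\mathbb R^{k+1}\subset\mathbb R^d$. Apply Lemma~\ref{lem:free}.
\end{proof}

For $r=2$, $k=1$, $d=2$ this is the square of the introduction. To beat the bound $2r-1$ we must add one point to each color. A \emph{standard color} is a list of $r-1$ copies of a vector $P$, $r-1$ copies of a vector $M$, and one vector $w$. All colors in the proof of Theorem~\ref{thm:A} are standard. By (A1) and (A2), $w$ is used by at most one slot, and that slot has $\alpha_s=\beta_s=0$.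

\section{The upper bound for prime powers}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $r=1$ one point of each color suffices, so $T=1$. Let $r=p^a\ge2$ with $p$ prime. By Proposition~\ref{prop:lower} it remains to show $T\le2r-1$. Let $r(d-k)\le d$ and $|C_j|\ge2r-1$; passing to subsets, assume $|C_j|=2r-1$. The plan is to parametrize all candidates by a highly connected complex $K$ with a group action, and to show that an equivariant map which measures the failure of a candidate has a zero.

\emph{The complex.} The chessboard complex $\Delta_{m,n}$ has vertex set $[m]\times[n]$, and its simplices are the sets of vertices in which no two share a first coordinate and no two share a second coordinate. By \cite{BLVZ}, $\Delta_{m,n}$ is $(\nu-2)$-connected for $\nu=\min\{m,n,\lfloor\frac{m+n+1}3\rfloor\}$. For $(m,n)=(r,2r-1)$ we get $\nu=r$. Let $K$ be the join of $k+1$ copies of $\Delta_{r,2r-1}$, the $j$-th with vertices $(s,v)$, $s\in[r]$, $v\in C_j$; a simplex of the join is a union of simplices, possibly empty, of the factors. Thus the barycentric coordinates $\tau_{s,v}$ of points of $K$ are exactly the arrays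 with total weight $\sum_{s,v}\tau_{s,v}=1$. The join of an $a_1$-connected and an $a_2$-connected complex is $(a_1+a_2+2)$-connected, so $K$ is $\big((k+1)(r-2)+2k\big)$-connected, that is, $(r(k+1)-2)$-connected. Identify $[r]$ with the group $\mathcal G=(\mathbb Z/p)^a$. Then $\mathcal G$ acts on $[r]$ by translation, hence on $K$ and on $\mathbb R^r$, which becomes the regular representation.

\emph{The test map.} For a point of $K$ put $\Phi_s=\sum_v\tau_{s,v}(v,1)\in\mathbb R^{d+1}$. The map $(\Phi_s)_s\colon K\to\mathbb R^r\otimes\mathbb R^{d+1}$ is $\mathcal G$-equivariant. Let $\bar\Phi$ be its projection to $V=W_r\otimes\mathbb R^{d+1}$, that is, $\bar\Phi_s=\Phi_s-\frac1r\sum_{s'}\Phi_{s'}$, and let $m=\dim V=(r-1)(d+1)$. We claim that $\bar\Phi$ has a zero. Suppose it has none.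

\emph{The Euler class.} Let $E\mathcal G\to B\mathcal G$ be the universal principal $\mathcal G$-bundle ($E\mathcal G$ is contractible with a free action). A real representation $U$ of $\mathcal G$ gives a vector bundle $E\mathcal G\times_{\mathcal G}U\to B\mathcal G$, where $\times_{\mathcal G}$ denotes the quotient of the product by the diagonal action. Let $e(U)\in H^{\dim U}(B\mathcal G;\mathbb F_p)$ be its mod $p$ Euler class. For $p=2$ this is the top Stiefel--Whitney class; for odd $p$ the bundle is orientable, because a group of odd order acts with determinant $1$, and $e(U)$ is defined up to sign. We use three standard properties: the class is natural under pullback, $e(U\oplus U')=\pm e(U)e(U')$, and the class of a bundle with a nowhere zero section vanishes. Let $q\colon E\mathcal G\times_{\mathcal G}K\to B\mathcal G$ be the projection. The pullback of the bundle of $V$ along $q$ is $E\mathcal G\times_{\mathcal G}(K\times V)$, and it has the nowhere zero section $[x,\kappa]\mapsto[x,\kappa,\bar\Phi(\kappa)]$. Hence $q^*e(V)=0$. We show that $e(V)\ne0$ and that $q^*$ is injective in degree $m$, which is a contradiction.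

\emph{The class $e(V)$ is nonzero.} We have $V\cong W_r^{\oplus(d+1)}$, and $W_r$ is the regular representation minus the trivial one. Let $p=2$. Then $W_r$ is the sum of the nontrivial characters $\mathcal G\to\{\pm1\}$, and $H^*(B\mathcal G;\mathbb F_2)=\mathbb F_2[x_1,\dots,x_a]$ with $\deg x_i=1$. The class $w_1$ of the line bundle of a character is that character, viewed in $H^1(B\mathcal G;\mathbb F_2)=\operatorname{Hom}(\mathcal G,\mathbb F_2)$, so it is a nonzero linear form. Let $p$ be odd. Then $W_r$ is the sum of the real planes underlying the nontrivial complex characters, one from each conjugate pair, and the Euler class of such a plane is, up to sign, the first Chern class mod $p$ of the character. The ring $H^*(B\mathcal G;\mathbb F_p)$ contains the polynomial ring $\mathbb F_p[y_1,\dots,y_a]$, where $y_i$ is the first Chern class mod $p$ of the character $\chi_i(g)=\exp(2\pi\sqrt{-1}\,g_i/p)$. Since $c_1$ is additive under tensor products, the nontrivial character $\chi_1^{m_1}\cdots\chi_a^{m_a}$ has the class $\sum m_iy_i\ne0$. In both cases $e(V)$ is a product of nonzero elements of a polynomial ring over a field,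 so $e(V)\ne0$.

\emph{Injectivity.} This is where admissibility enters:
\[
r(k+1)-2\ge m-1\iff rk+r-1\ge rd+r-d-1\iff r(d-k)\le d .
\]
So $K$ is $(m-1)$-connected. The map $q$ is a fibration with fiber $K$. By the long exact sequence of homotopy groups, $q$ induces isomorphisms on $\pi_i$ for $i<m$ and a surjection on $\pi_m$. Such a map is surjective on $H_m(\,\cdot\,;\mathbb F_p)$, hence injective on $H^m(\,\cdot\,;\mathbb F_p)$.

\emph{Conclusion.} At a zero of $\bar\Phi$ all $\Phi_s$ are equal. The last coordinates show that the sums $\sum_v\tau_{s,v}$ are equal; their total is $1$, so each is $1/r$. Hence the point $r\sum_v\tau_{s,v}v$, which does not depend on $s$, lies in the convex hull of each of the sets $\{v:\tau_{s,v}>0\}$. These $r$ sets are pairwise disjoint and contain at most one point of each color. Since every color has $2r-1\ge r$ points, we can add unused points to make them pairwise disjoint rainbow sets, and this only enlarges the hulls.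
\end{proof}

The number $2r-1$ thus appears from both sides: it is the lower bound of Proposition~\ref{prop:lower}, and it is the smallest $t$ for which the bound for $\Delta_{r,t}$ gives $\nu=r$, since $\lfloor\frac{r+t+1}3\rfloor\ge r$ means $t\ge2r-1$. Neither fact depends on the arithmetic of $r$, which makes the conjecture a natural guess. The arithmetic enters only through the group $\mathcal G$ and the nonvanishing of $e(V)$. The absence of such a group for other $r$ does not yet give a counterexample, however: the test map is linear on each simplex of $K$ and is determined by the positions of the points, so a zero-free continuous equivariant map is of use only if point configurations can imitate it.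

\section{Excess}\label{sec:excess}

From now on all configurations have width $2r-1$. Define the \emph{excess} of a configuration of type $(n,D)$ by
\[
\operatorname{ex}(n,D)=rn-(r-1)D .
\]
Once every slot has chosen one listed vector of each color, there are $rn$ unknown coefficients, and equality of the slot sums is a system of $(r-1)D$ linear equations; the excess is the difference. It is additive under direct sums, and
\begin{equation}\label{eq:exadm}
\operatorname{ex}(k+1,d)=r+d-r(d-k).
\end{equation}
So $r\le d/(d-k)$ means $\operatorname{ex}(k+1,d)\ge r$. Consequently, $r$ copies of a free configuration of excess $1$ already have the excess that admissibility requires. To reach all pairs $(k,d)$ of Theorem~\ref{thm:A}, we pad with a free configuration of excess $0$.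

\begin{example}\label{ex:zero}
In $\mathbb R^r$ with basis $\mathbf e_1,\dots,\mathbf e_{r-1},\mathbf f$ take the standard colors $a\in[r-1]$ with $P_a=\mathbf e_a$, $M_a=-\mathbf e_a$, $w_a=\mathbf f$. The type is $(r-1,r)$ and the excess is $0$. Consider an array with equal slot sums. The $\mathbf e_a$-coordinate and Lemma~\ref{lem:cancel}(b) show that all coefficients at $P_a$ and $M_a$ vanish. The $r-1$ vectors $w_a$ serve at most $r-1$ slots, so the $\mathbf f$-coordinate is $0$ in some slot, hence in all, and the coefficients at the $w_a$ vanish too. The configuration is free.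
\end{example}

\begin{proposition}\label{prop:reduction}
Suppose there is a free configuration of type $(n_*,D_*)$ with excess $1$. Let $0\le k<d$, $c=d-k$, $e=d-rc$. If $e\ge0$ and $e(D_*-1)\le r(c-D_*)$, then $T(r,k,d)\ge2r$.
\end{proposition}

\begin{proof}
By \eqref{eq:exadm} the type $(k+1,d)$ has excess $r+e$, so we take $m_1=r+e$ copies of the given configuration and fill the remaining dimensions with $m_0=(d-m_1D_*)/r$ copies of Example~\ref{ex:zero}. The number $m_0$ is an integer: $rn_*-(r-1)D_*=1$ gives $D_*\equiv1\pmod r$, so $d-m_1D_*\equiv d-m_1=rc-r\equiv0\pmod r$. It is nonnegative: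
\[
m_0\ge0\iff rc+e\ge(r+e)D_*\iff r(c-D_*)\ge e(D_*-1).
\]
The direct sum is free, its dimension is $m_1D_*+m_0r=d$, and its excess is $m_1$. Its number $n$ of colors satisfies $rn-(r-1)d=r+e=r(k+1)-(r-1)d$, so $n=k+1$. Lemma~\ref{lem:free}(b) gives $T(r,k,d)>2r-1$.
\end{proof}

\begin{remark}
If $r$ is a prime power, every free configuration has excess at most $0$. Otherwise, $r$ copies of it together with $m_0$ copies of Example~\ref{ex:zero} would be free of type $(k+1,d)$ with excess at least $r$, and $k<d$ for large $m_0$, since each copy of the example raises $d-k$ by $1$. Then $(k,d)$ is admissible and $T(r,k,d)\ge2r$, contrary to Theorem~\ref{thm:B}.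
\end{remark}

\section{Configurations that evaluate a network}\label{sec:net}

Let $r\ge3$ and $N=2r-1$. We look for a free configuration of excess $1$.

\subsection*{The base layer}
Let $\kappa\in\mathbb R^N$. In the space with basis $\mathbf e_1,\dots,\mathbf e_N,\mathbf h,\mathbf o$ take the standard colors $j\in[N]$ with $P_j=\mathbf e_j$, $M_j=-\mathbf e_j$, $w_j=\mathbf h+\kappa_j\mathbf o$. The excess is $rN-(r-1)(N+2)=N-2(r-1)=1$; this is the reason for the choice of $N$. In a solution, Lemma~\ref{lem:cancel}(b) removes all $P_j$ and $M_j$, so each color acts as a single point $w_j$ that at most one slot may use. Let $\gamma_s\in\mathbb R^N_{\ge0}$ be the vector of coefficients of slot $s$ at $w_1,\dots,w_N$. The $\mathbf h$-coordinate says that the coordinate sum of $\gamma_s$ does not depend on $s$; scale it to $1$. Then $(\gamma_1,\dots,\gamma_r)$ is a point of the \emph{deleted product}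
\[
Y=\{y=(\gamma_1,\dots,\gamma_r)\in\Delta^r:\ \gamma_1,\dots,\gamma_r\text{ have pairwise disjoint supports}\},
\]
where $\Delta=\{\gamma\in\mathbb R^N_{\ge0}:\sum_j\gamma_j=1\}$. The space $Y$ is compact, $S_r$ acts on it by $(\pi y)_s=\gamma_{\pi^{-1}(s)}$, and
\begin{equation}\label{eq:dist}
\|\gamma_s-\gamma_{s'}\|_1=2\qquad\text{for }y\in Y,\ s\ne s' .
\end{equation}
Finally, the $\mathbf o$-coordinate says that $(\kappa\cdot\gamma_s)_s\in\mathbb R\mathbf 1$. So the configuration is free exactly when the equivariant map $y\mapsto(\kappa\cdot\gamma_s)_s$ avoids the diagonal.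

It never does.

\begin{remark}\label{rem:line}
Let $f\colon\Delta\to\mathbb R$ be continuous. Number the vertices of $\Delta$ so that $f(v_1)\le\dots\le f(v_{2r-1})$. For $j<r$, the image of the edge $v_jv_{2r-j}$ is an interval containing $f(v_j)$ and $f(v_{2r-j})$, so the edge contains a point $\gamma_j$ with $f(\gamma_j)=f(v_r)$. With $\gamma_r=v_r$ we get $y\in Y$ with $(f(\gamma_s))_s\in\mathbb R\mathbf 1$.
\end{remark}

An equivariant map $Y\to\mathbb R^r$ that avoids the diagonal must therefore have an $s$-th coordinate that depends on the other slots as well. We need a device that lets slots interact, is nonlinear, and costs no excess.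

\subsection*{One block}
Example~\ref{ex:zero} has excess $0$, and it becomes such a device when other colors contribute to its coordinates. Suppose that in slot $s$ they contribute a \emph{value} $\ell_s$ to each of the coordinates $\mathbf e_a$, and a \emph{priority} $\varphi_s$ to the coordinate $\mathbf f$. Let $\alpha_{s,a},\beta_{s,a},\omega_{s,a}$ be the total coefficients of slot $s$ at $P_a,M_a,w_a$. Equality of the slot sums in these coordinates means that there are numbers $x_a$ and $\bar\varphi$ with
\begin{equation}\label{eq:block}
\ell_s+\alpha_{s,a}-\beta_{s,a}=x_a,\qquad\varphi_s+\sum_{a=1}^{r-1}\omega_{s,a}=\bar\varphi\qquad(s\in[r],\ a\in[r-1]).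
\end{equation}
The \emph{output} is $O_s=\sum_a\beta_{s,a}$. It can be passed on to other coordinates by giving all $M_a$ the same additional components there.

\begin{example}\label{ex:block}
Let $r=3$, $\ell=(0,1,3)$, $\varphi=(0,1,2)$. There are two colors, each with two copies of $P$, two copies of $M$ and one $w$. We have $\bar\varphi\ge2$, and $\bar\varphi>2$ would require three vectors $w$. So $\bar\varphi=2$, and slots $1$ and $2$ each need a $w$; say slot $1$ uses $w_1$ and slot $2$ uses $w_2$. A slot that uses $w_a$ cannot use $P_a$ or $M_a$, so $x_1=\ell_1=0$ and $x_2=\ell_2=1$. All coefficients are now determined: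
\[
\begin{array}{c|cc|cc|c}
s&\ell_s&\varphi_s&\text{color }1&\text{color }2&O_s\\ \hline
1&0&0&2\,w_1&1\,P_2&0\\
2&1&1&1\,M_1&1\,w_2&1\\
3&3&2&3\,M_1&2\,M_2&5
\end{array}
\]
The output is $O_s=\sum_{s'}(\ell_s-\ell_{s'})^+$, a nonlinear function of all slots. Two things can go wrong. If the largest priority were at slot $1$, the thresholds would be $1$ and $3$, and the output would be $(0,0,2)$: the terms $(\ell_s-\ell_1)^+$ are lost. If $\varphi=(0,2,2)$, only slot $1$ needs a $w$; with $x_1=0$, every $x_2\in[0,3]$ is possible, and $O_3=6-x_2$ is not determined by the input.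
\end{example}

Because of ties, the output is described by a set. For $\varphi,\ell\in\mathbb R^r$, let $\operatorname{Out}(\varphi,\ell)$ be the set of vectors $O\in\mathbb R^r$ of the form
\[
O_s=\sum_{a=1}^{r-1}(\ell_s-x_a)^+,\qquad x_1,\dots,x_{r-1}\in[\min\ell,\max\ell],
\]
subject to the following condition: if $\varphi$ has a unique maximum, attained at $s^*$, then the multiset $\{x_a\}$ equals $\{\ell_s:s\ne s^*\}$.

\begin{lemma}\label{lem:block}
Suppose the coefficients of an array at $r-1$ standard colors satisfy \eqref{eq:block}. Then $(\sum_a\beta_{s,a})_s\in\operatorname{Out}(\varphi,\ell)$. If $\ell=\varphi=0$, all these coefficients vanish.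
\end{lemma}

\begin{proof}
At most one of $\alpha_{s,a},\beta_{s,a}$ is nonzero and their difference is $x_a-\ell_s$, so $\alpha_{s,a}=(x_a-\ell_s)^+$ and $\beta_{s,a}=(\ell_s-x_a)^+$. By Lemma~\ref{lem:cancel}(a), for fixed $a$ some $\alpha_{s,a}$ is zero, which gives $x_a\le\max\ell$, and some $\beta_{s,a}$ is zero, which gives $x_a\ge\min\ell$. Every slot $s$ with $\varphi_s<\bar\varphi$ has an index $a(s)$ with $\omega_{s,a(s)}>0$; then $\alpha_{s,a(s)}=\beta_{s,a(s)}=0$ by (A1), so $x_{a(s)}=\ell_s$, and $s\mapsto a(s)$ is injective by (A2). We have $\bar\varphi\ge\max\varphi$, and strict inequality would give an injection $[r]\to[r-1]$. So $\bar\varphi=\max\varphi$. If the maximum is attained only at $s^*$, then $s\mapsto a(s)$ is an injection, hence a bijection, from $[r]\setminus\{s^*\}$ to $[r-1]$, and $\{x_a\}=\{\ell_s:s\ne s^*\}$ as multisets. If $\ell=\varphi=0$, then $\bar\varphi=0$ and all $x_a=0$, so all $\omega_{s,a},\alpha_{s,a},\beta_{s,a}$ vanish.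
\end{proof}

\subsection*{Networks}
We now chain blocks: the value and the priority of a block are linear functions of $\gamma_s$ and of the outputs of earlier blocks in the same slot.

\begin{definition}
A \emph{network} consists of $B\ge0$ \emph{blocks} with parameters $u^b,c^b\in\mathbb R^N$ for $b\in[B]$ and $\lambda_{b'b},\rho_{b'b}\in\mathbb R$ for $b'<b$, together with a \emph{readout} $(\kappa,\theta)\in\mathbb R^N\times\mathbb R^B$. A \emph{state} over $y\in Y$ is a sequence $O^1,\dots,O^B\in\mathbb R^r$ with $O^b\in\operatorname{Out}(\varphi^b,\ell^b)$ for all $b$, where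
\begin{equation}\label{eq:inputs}
\ell^b_s=u^b\cdot\gamma_s+\sum_{b'<b}\lambda_{b'b}O^{b'}_s,\qquad\varphi^b_s=c^b\cdot\gamma_s+\sum_{b'<b}\rho_{b'b}O^{b'}_s .
\end{equation}
The \emph{result} of the state is $Z\in\mathbb R^r$, $Z_s=\kappa\cdot\gamma_s+\sum_b\theta_bO^b_s$.
\end{definition}

To a network we attach a configuration in the space with basis $\mathbf e_j$ ($j\in[N]$), $\mathbf h$, $\mathbf o$, $\mathbf e_{b,a}$ and $\mathbf f_b$ ($b\in[B]$, $a\in[r-1]$). Put $\mathbf E_b=\sum_a\mathbf e_{b,a}$. The colors are standard: the \emph{base colors} $j\in[N]$ have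
\[
P_j=\mathbf e_j,\qquad M_j=-\mathbf e_j,\qquad w_j=\mathbf h+\kappa_j\mathbf o+\sum_b\big(u^b_j\mathbf E_b+c^b_j\mathbf f_b\big),
\]
and the \emph{block colors} $(b,a)\in[B]\times[r-1]$ have $P_{b,a}=\mathbf e_{b,a}$, $w_{b,a}=\mathbf f_b$, and
\[
M_{b,a}=-\mathbf e_{b,a}+\theta_b\mathbf o+\sum_{b'>b}\big(\lambda_{bb'}\mathbf E_{b'}+\rho_{bb'}\mathbf f_{b'}\big).
\]
The type is $(n,D)=(2r-1+(r-1)B,\ 2r+1+rB)$. The base layer contributes excess $1$ and each block contributes $r(r-1)-(r-1)r=0$, so $\operatorname{ex}(n,D)=1$.

\begin{proposition}\label{prop:net}
If $Z\notin\mathbb R\mathbf 1$ for every $y\in Y$ and every state over $y$, then the configuration attached to the network is free.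
\end{proposition}

\begin{proof}
Suppose there is a solution. Only $P_j$ and $M_j$ have an $\mathbf e_j$-component, so by Lemma~\ref{lem:cancel}(b) their coefficients vanish. Let $\gamma_s\in\mathbb R^N_{\ge0}$ be the vector of coefficients of slot $s$ at the $w_j$, let $O^b_s$ be the total coefficient of slot $s$ at $M_{b,1},\dots,M_{b,r-1}$, and define $\ell^b,\varphi^b$ by \eqref{eq:inputs}. The vectors with an $\mathbf e_{b,a}$-component are the $w_j$, the $M_{b',a'}$ with $b'<b$, and $P_{b,a}$, $M_{b,a}$; so this coordinate of the $s$-th slot sum is $\ell^b_s+\alpha_{s,(b,a)}-\beta_{s,(b,a)}$. The vectors with an $\mathbf f_b$-component are the $w_j$, the $M_{b',a'}$ with $b'<b$, and the $w_{b,a}$; so this coordinate is $\varphi^b_s+\sum_a\omega_{s,(b,a)}$. Thus each block satisfies \eqref{eq:block}. The $\mathbf o$-coordinate is $\kappa\cdot\gamma_s+\sum_b\theta_bO^b_s$, and the $\mathbf h$-coordinate is the coordinate sum of $\gamma_s$; let $\mu\ge0$ be its common value.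

Suppose $\mu=0$. Then all $\gamma_s$ vanish. If the coefficients of all blocks $b'<b$ vanish, then $\ell^b=\varphi^b=0$, and the coefficients of block $b$ vanish by Lemma~\ref{lem:block}. By induction on $b$ the array is zero, a contradiction.

Suppose $\mu>0$, and scale to $\mu=1$. By (A2) the $\gamma_s$ have disjoint supports, so $y=(\gamma_1,\dots,\gamma_r)\in Y$. By Lemma~\ref{lem:block}, $O^1,\dots,O^B$ is a state over $y$. Its result is the vector of $\mathbf o$-coordinates of the slot sums, which lies in $\mathbb R\mathbf 1$. This contradicts the hypothesis.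
\end{proof}

\section{Every equivariant map is computable}\label{sec:comp}

Let $r\ge3$. Proposition~\ref{prop:net} concerns the result only modulo $\mathbb R\mathbf 1$, but it concerns all states. This dictates the notion of approximation.

\begin{definition}
A continuous equivariant map $\psi\colon Y\to\mathbb R^r$ is \emph{computable} if for every $\delta>0$ there is a network with $\operatorname{osc}(Z-\psi(y))\le\delta$ for all $y\in Y$ and all states over $y$.
\end{definition}

\begin{proposition}\label{prop:all}
For $r\ge3$, every continuous equivariant map $g\colon Y\to\mathbb R^r$ is computable.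
\end{proposition}

The proof has four steps: closure under linear operations and limits; closure under one nonlinear operation $G$; arbitrary symmetric interactions between two slots; and products over all $r$ slots.

\begin{lemma}\label{lem:linear}
The computable maps form a linear space that is closed under uniform limits and contains the maps $y\mapsto(u\cdot\gamma_s)_s$, $u\in\mathbb R^N$, in particular the zero map.
\end{lemma}

\begin{proof}
For $y\mapsto(u\cdot\gamma_s)_s$ take $B=0$ and $\kappa=u$. Let $\psi,\psi'$ be computable, let $a,a'\in\mathbb R$, and take networks that approximate $\psi,\psi'$ within $\delta$. Place the blocks of the second network after those of the first, with all $\lambda,\rho$ between the two groups equal to $0$, and take the readout $(a\kappa+a'\kappa',(a\theta,a'\theta'))$. A state of the new network is a pair of states, its result is $aZ+a'Z'$, and $\operatorname{osc}(aZ+a'Z'-a\psi-a'\psi')\le(|a|+|a'|)\delta$. If $\psi_i\to\psi$ uniformly, then $\psi$ is continuous and equivariant, and $\operatorname{osc}(Z-\psi)\le\operatorname{osc}(Z-\psi_i)+2\max_s|\psi_{i,s}-\psi_s|$.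
\end{proof}

\subsection*{The nonlinear operation}
Define $G\colon\mathbb R^r\to\mathbb R^r$ by $G_s(v)=\sum_{s'}(v_s-v_{s'})^+$. It is continuous and equivariant, and since $x\mapsto x^+$ is $1$-Lipschitz and the term $s'=s$ is zero,
\begin{equation}\label{eq:Glip}
|G_s(v)-G_s(v')|\le(r-1)\operatorname{osc}(v-v').
\end{equation}
Example~\ref{ex:block} shows that a block outputs $G(\ell)$ when the priority has a unique maximum at a slot where $\ell$ is maximal, and it shows the two defects to be repaired. To keep the lost terms $(\ell_s-\ell_{s^*})^+$ small, we take as priority a large multiple of $\ell$ plus a bounded tie-breaker $c\cdot\gamma_s$. No single $c$ breaks all ties: by Remark~\ref{rem:line}, the numbers $c\cdot\gamma_s$ all coincide at some $y$. But if $c$ runs through many points of the moment curve, then for each state only a bounded number of them produce a tie, and averaging makes their influence small.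

\begin{lemma}\label{lem:G}
If $\psi$ is computable, so is $G\circ\psi$.
\end{lemma}

\begin{proof}
Put $C=(r-1)(\max_Y\operatorname{osc}\psi+1)$. Let $0<\delta\le1$, and take a network with blocks $b\in[B]$ and readout $(\kappa,\theta)$ whose result always satisfies $\operatorname{osc}(Z-\psi)\le\delta$. Then $(r-1)\operatorname{osc}(Z)\le C$. Let $L>0$, let $z_1,\dots,z_J\in[0,1]$ be distinct, and put $p^i=(z_i,z_i^2,\dots,z_i^N)$. Append $J$ new blocks $i=1,\dots,J$, not connected to one another, with
\[
\ell^i=Z,\qquad\varphi^i_s=LZ_s+p^i\cdot\gamma_s .
\]
This is of the form \eqref{eq:inputs} with $u^i=\kappa$, $\lambda_{bi}=\theta_b$, $c^i=L\kappa+p^i$, $\rho_{bi}=L\theta_b$. Choose the new readout so that the result is $Z'=\frac1J\sum_iO^i$.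

Fix $y$ and a state of the new network. It restricts to a state of the old network, which determines $Z$. Call $i$ \emph{bad} if $\varphi^i$ has no unique maximum. Then for some $s\ne s'$ the number $z_i$ is a root of
\[
\sum_{j=1}^N(\gamma_{s,j}-\gamma_{s',j})z^j-L(Z_{s'}-Z_s).
\]
This polynomial in $z$ has degree at most $N$ and is nonconstant because $\gamma_s\ne\gamma_{s'}$. So at most $N\binom r2$ indices are bad. For bad $i$, both $O^i_s$ and $G_s(Z)$ are sums of $r-1$ terms in $[0,\operatorname{osc}Z]$, so they differ by at most $C$. If $i$ is not bad and the maximum is at $s^*$, then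
\[
O^i_s=\sum_{s'\ne s^*}(Z_s-Z_{s'})^+=G_s(Z)-(Z_s-Z_{s^*})^+ .
\]
Since $p^i\cdot\gamma\in[0,1]$ for $\gamma\in\Delta$, the inequality $\varphi^i_{s^*}\ge\varphi^i_s$ gives $L(Z_s-Z_{s^*})\le1$, so $|O^i_s-G_s(Z)|\le1/L$. Averaging over $i$ and using \eqref{eq:Glip}, we obtain
\[
\operatorname{osc}\big(Z'-G(\psi(y))\big)\le2\Big(\frac1L+\frac{N\binom r2C}J+(r-1)\delta\Big).
\]
The right side is as small as we like for small $\delta$ and large $L$, $J$.
\end{proof}

\subsection*{Interactions of two slots}
Since $|x|=x^++(-x)^+$, we have
\begin{equation}\label{eq:abs}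
G_s(v)+G_s(-v)=\sum_{s'}|v_s-v_{s'}| .
\end{equation}
If $v_s=\xi\cdot F_s$ for vectors $F_s\in\mathbb R^m$, the right side is a sum over $s'$ of the function $x\mapsto|\xi\cdot x|$ at $x=F_s-F_{s'}$. Linear combinations of these functions are even and positively homogeneous of degree $1$. The next lemma says that there is no other restriction.

\begin{lemma}\label{lem:dense}
For $m\ge2$, the finite sums $z\mapsto\sum_ia_i|\xi_i\cdot z|$ with $a_i\in\mathbb R$, $\xi_i\in\mathbb R^m$ are uniformly dense in the even continuous functions on the unit sphere $S^{m-1}$.
\end{lemma}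

\begin{proof}
Let $\mathcal A$ be the uniform closure of these sums; it is a linear space. We show that it contains every monomial of even degree. Let $\Gamma(\xi)=\exp(-|\xi|^2/2)$. For $|z|=1$ and $v\in\mathbb R^m$, substitute $\xi\mapsto\xi-v$ and integrate over the $m-1$ directions orthogonal to $z$:
\[
\int_{\mathbb R^m}|\xi\cdot z|\,\Gamma(\xi+v)\,d\xi=q(v\cdot z),\qquad q(t)=(2\pi)^{\frac{m-1}2}\int_{\mathbb R}|\sigma-t|\,e^{-\sigma^2/2}\,d\sigma .
\]
Apply $\partial_v^\alpha$ with $|\alpha|=2j\ge2$ and set $v=0$. The derivatives of $\Gamma$ are polynomials times $\Gamma$, so we may differentiate under the integral, and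
\begin{equation}\label{eq:moment}
\int_{\mathbb R^m}|\xi\cdot z|\,\partial^\alpha\Gamma(\xi)\,d\xi=q^{(2j)}(0)\,z^\alpha .
\end{equation}
Splitting the integral for $q$ at $\sigma=t$ gives $q'(t)=(2\pi)^{\frac{m-1}2}\big(\int_{-\infty}^t-\int_t^\infty\big)e^{-\sigma^2/2}d\sigma$ and $q''(t)=2(2\pi)^{\frac{m-1}2}e^{-t^2/2}$. The series $e^{-t^2/2}=\sum_i(-1/2)^it^{2i}/i!$ has nonzero coefficients in all even degrees, so $q^{(2j)}(0)\ne0$.

The left side of \eqref{eq:moment} lies in $\mathcal A$. Indeed, the part of the integral outside the cube $[-L,L]^m$ is at most $\int_{\xi\notin[-L,L]^m}|\xi|\,|\partial^\alpha\Gamma(\xi)|\,d\xi$, which does not depend on $z$ and tends to $0$ as $L\to\infty$. On the cube, the integrands $\xi\mapsto|\xi\cdot z|\,\partial^\alpha\Gamma(\xi)$, $|z|=1$, are Lipschitz with a common constant, so their Riemann sums over a common grid converge uniformly in $z$; and these Riemann sums have the form $\sum_ia_i|\xi_i\cdot z|$. Hence $\mathcal A$ contains all monomials of even degree at least $2$, and also $1=\sum_iz_i^2$. Given an even continuous $E$, the Stone--Weierstrass theorem provides a polynomial $p$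 with $|E-p|\le\varepsilon$ on $S^{m-1}$. The polynomial $\frac12(p(z)+p(-z))$ has only monomials of even degree and is also within $\varepsilon$ of $E$.
\end{proof}

On $Y$, homogeneity costs nothing, because \eqref{eq:dist} fixes the scale of $\gamma_s-\gamma_{s'}$, and this difference determines $\gamma_s$ and $\gamma_{s'}$. Evenness remains, as a symmetry condition.

\begin{lemma}\label{lem:kernel}
Let $\psi$ be computable and $\operatorname{osc}\psi\le C$ on $Y$. Let
\[
\mathcal R=\{(a,b,t):a,b\in\Delta\text{ have disjoint supports},\ |t|\le C\},
\]
and let $\mathsf k\colon\mathcal R\to\mathbb R$ be continuous with $\mathsf k(a,b,t)=\mathsf k(b,a,-t)$. Then the map $\Phi$ with $\Phi_s(y)=\sum_{s'\ne s}\mathsf k(\gamma_s,\gamma_{s'},\psi_s(y)-\psi_{s'}(y))$ is computable.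
\end{lemma}

\begin{proof}
The map $\Phi$ is continuous, and it is equivariant because $\psi_s(\pi y)=\psi_{\pi^{-1}(s)}(y)$. Put $m=N+1$. For $(a,b,t)\in\mathcal R$ let $x=(a-b,t)\in\mathbb R^m$; then $x\neq 0$ and $|x|\le2+C$, since $\|a-b\|_1=2$. The map $\iota\colon\mathcal R\to S^{m-1}$, $(a,b,t)\mapsto x/|x|$, is continuous and injective: rescaling the image so that its first $N$ coordinates have $\ell_1$-norm $2$ recovers $x$, and then $a$ and $b$ are the positive and negative parts of $a-b$. The set $\mathcal R$ is compact (disjointness of supports means $a_jb_j=0$ for all $j$), so $\iota$ is a homeomorphism onto a closed set $\Sigma$. The involution $(a,b,t)\mapsto(b,a,-t)$ corresponds to $z\mapsto-z$, so $\Sigma=-\Sigma$, and the function $\mathsf k/|x|$, transported to $\Sigma$, is even. Extend it to a continuous function $E_1$ on $S^{m-1}$ by the Tietze extension theorem and put $E(z)=\frac12(E_1(z)+E_1(-z))$. Then $E$ is even and continuous, and $\mathsf k(a,b,t)=|x|\,E(x/|x|)$ on $\mathcal R$.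

Given $\varepsilon>0$, Lemma~\ref{lem:dense} provides a sum with $|E(z)-\sum_ia_i|\xi_i\cdot z||\le\varepsilon$ on the sphere, so $|\mathsf k(a,b,t)-\sum_ia_i|\xi_i\cdot x||\le(2+C)\varepsilon$ on $\mathcal R$. Put $F_s=(\gamma_s,\psi_s)\in\mathbb R^m$ and $\xi\cdot F=(\xi\cdot F_s)_s$. By \eqref{eq:abs}, $\Phi_s$ differs by at most $(r-1)(2+C)\varepsilon$ from
\[
\sum_ia_i\sum_{s'}|\xi_i\cdot(F_s-F_{s'})|=\sum_ia_i\big(G_s(\xi_i\cdot F)+G_s(-\xi_i\cdot F)\big).
\]
The maps $\pm\xi_i\cdot F$ are computable by Lemma~\ref{lem:linear}, so this map is computable by Lemmas~\ref{lem:G} and~\ref{lem:linear}, and $\Phi$ is a uniform limit of computable maps.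
\end{proof}

\subsection*{Products over all slots}
A partition of unity on $\Delta$ will reduce a general $g$ to maps of the following kind: $r$ bump functions $\eta_1,\dots,\eta_r$ on $\Delta$ recognize which slot plays which role, and the map is the product of the bumps times a fixed vector, permuted accordingly. This product involves all slots, while a kernel sees only two. The variable $t$ in Lemma~\ref{lem:kernel} overcomes this: it lets us multiply by a value computed earlier, so a partial product can be handed from one slot to the next. The symmetry of the kernel writes each new partial product into both slots involved.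

\begin{lemma}\label{lem:product}
Let $\eta_1,\dots,\eta_r\colon\Delta\to[0,1]$ be continuous, such that the sets $U_k=\{\eta_k>0\}$ are pairwise disjoint and no $U_k$ contains two points with disjoint supports. For every $v\in\mathbb R^r$ the map
\[
\Theta^v_s(y)=\sum_{\pi\in S_r}\Big(\prod_{k=1}^r\eta_k(\gamma_{\pi(k)})\Big)v_{\pi^{-1}(s)}
\]
is computable.
\end{lemma}

\begin{proof}
The map $\Theta^v$ is continuous, and the substitution $\pi=\sigma\pi'$ gives $\Theta^v_s(\sigma y)=\Theta^v_{\sigma^{-1}(s)}(y)$. Fix $y\in Y$. For each $k$ there is at most one slot $s_k$ with $\gamma_{s_k}\in U_k$, because different slots have disjoint supports; and the slots $s_k$ that exist are distinct, because the $U_k$ are disjoint. Hence at most one $\pi$ contributes, namely $\pi(k)=s_k$: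
\begin{equation}\label{eq:theta}
\Theta^v_{s_k}(y)=v_k\prod_{l=1}^r\eta_l(\gamma_{s_l})\ \text{ if all of $s_1,\dots,s_r$ exist},\qquad\Theta^v(y)=0\ \text{ otherwise}.
\end{equation}
Each middle index will be used twice, so put $\zeta_1=\eta_1$, $\zeta_r=\eta_r$, and $\zeta_k=\eta_k^{1/2}$ for $1<k<r$. Define
\begin{align*}
\psi^2_s&=\sum_{s'\ne s}\big[\zeta_1(\gamma_s)\zeta_2(\gamma_{s'})+\zeta_2(\gamma_s)\zeta_1(\gamma_{s'})\big],\\
\psi^{j+1}_s&=\sum_{s'\ne s}(\psi^j_s-\psi^j_{s'})\big[\zeta_j(\gamma_s)\zeta_{j+1}(\gamma_{s'})-\zeta_{j+1}(\gamma_s)\zeta_j(\gamma_{s'})\big]\qquad(2\le j\le r-1).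
\end{align*}
These maps are computable by induction and Lemma~\ref{lem:kernel}. For $\psi^2$ take $\psi=0$ and $\mathsf k=\zeta_1(a)\zeta_2(b)+\zeta_2(a)\zeta_1(b)$, which is symmetric in $a,b$. For $\psi^{j+1}$ take $\psi=\psi^j$ and $\mathsf k=t\,[\zeta_j(a)\zeta_{j+1}(b)-\zeta_{j+1}(a)\zeta_j(b)]$, in which both factors change sign under $(a,b,t)\mapsto(b,a,-t)$.

\emph{Claim.} Let $2\le j\le r$. If $s_1,\dots,s_j$ exist, then $\psi^j_s=Q_j$ for $s\in\{s_{j-1},s_j\}$ and $\psi^j_s=0$ otherwise, where $Q_j=\eta_1(\gamma_{s_1})\cdots\eta_{j-1}(\gamma_{s_{j-1}})\,\zeta_j(\gamma_{s_j})$. If one of them does not exist, then $\psi^j=0$.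

For $j=2$, the term $(s,s')$ is nonzero only if $s_1,s_2$ exist and $\{s,s'\}=\{s_1,s_2\}$; then one of the two products is $Q_2$ and the other is $0$. Assume the claim for some $j\le r-1$. In $\psi^{j+1}$ the bracket is nonzero only if $s_j,s_{j+1}$ exist and $\{s,s'\}=\{s_j,s_{j+1}\}$. In that case $\psi^j_{s_{j+1}}=0$, since $s_{j+1}$ differs from $s_j$ and from $s_{j-1}$ if the latter exists. For $(s,s')=(s_j,s_{j+1})$ the second product in the bracket vanishes, and the term equals $\psi^j_{s_j}\zeta_j(\gamma_{s_j})\zeta_{j+1}(\gamma_{s_{j+1}})$. For $(s,s')=(s_{j+1},s_j)$ both factors change sign, so the term is the same. If $s_1,\dots,s_{j-1}$ also exist, it equals $Q_j\zeta_j(\gamma_{s_j})\zeta_{j+1}(\gamma_{s_{j+1}})=Q_{j+1}$, because $\zeta_j^2=\eta_j$; otherwise it is $0$. This proves the claim.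

Let $\epsilon_1,\dots,\epsilon_r$ be the standard basis of $\mathbb R^r$. Since $Q_r=\prod_l\eta_l(\gamma_{s_l})$, the claim and \eqref{eq:theta} give $\psi^r=\Theta^{\epsilon_{r-1}+\epsilon_r}$. For $p\ne q$, run the construction with the functions $\eta_k$ in an order that ends with $\eta_p,\eta_q$. The resulting computable map equals the full product at the slots $s_p,s_q$ and $0$ elsewhere, so by \eqref{eq:theta} it is $\Theta^{\epsilon_p+\epsilon_q}$. As $r\ge3$, for each $p$ there are $q,l$ with $p,q,l$ distinct, and $2\epsilon_p=(\epsilon_p+\epsilon_q)+(\epsilon_p+\epsilon_l)-(\epsilon_q+\epsilon_l)$. So the vectors $\epsilon_p+\epsilon_q$ span $\mathbb R^r$. Since $\Theta^v$ is linear in $v$, Lemma~\ref{lem:linear} completes the proof.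
\end{proof}

The last step is where $r\ge3$ is needed; for $r=2$ the symmetry of the kernel forces $\Phi_1=\Phi_2$ in Lemma~\ref{lem:kernel}, so that lemma would give only maps into the diagonal.

\begin{proof}[Proof of Proposition~\ref{prop:all}]
Let $\delta>0$. By uniform continuity there is $0<\varepsilon\le\frac12$ such that $|g_s(y)-g_s(y')|<\delta$ for all $s$ whenever $\|\gamma_s-\gamma'_s\|_1<\varepsilon$ for all $s$. Take a finite continuous partition of unity $(\eta_i)_{i\in I}$ on $\Delta$ whose supports have $\ell_1$-diameter less than $\varepsilon$. Call $\mathbf i=(i_1,\dots,i_r)\in I^r$ \emph{active} if $\prod_k\eta_{i_k}(\gamma_k)>0$ for some $y\in Y$, and call such a $y$ a \emph{witness} for $\mathbf i$.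

For active $\mathbf i$, the functions $\eta_{i_1},\dots,\eta_{i_r}$ satisfy the hypotheses of Lemma~\ref{lem:product}. Indeed, two points of $\Delta$ with disjoint supports have distance $2$, so they do not lie in one set of diameter less than $\frac12$. And the supports of $\eta_{i_k}$ and $\eta_{i_l}$, $k\ne l$, contain the points $\gamma_k,\gamma_l$ of a witness, at distance $2$; a common point would bound this distance by $1$. In particular the $i_k$ are distinct. Let $S_r$ act on $I^r$ by $(\pi\mathbf i)_k=i_{\pi^{-1}(k)}$. If $y$ is a witness for $\mathbf i$, then $\pi y$ is a witness for $\pi\mathbf i$, so $S_r$ acts on the active tuples, and it acts freely because their entries are distinct. Choose a witness $y^{\mathbf i}$ for one tuple in each orbit and extend by $y^{\pi\mathbf i}=\pi y^{\mathbf i}$. Put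
\[
\tilde g(y)=\sum_{\mathbf i\text{ active}}\Big(\prod_k\eta_{i_k}(\gamma_k)\Big)g(y^{\mathbf i}).
\]
The coefficients are nonnegative. They sum to $\prod_k\sum_{i\in I}\eta_i(\gamma_k)=1$, since inactive tuples contribute $0$ on $Y$. In a nonzero term, $\gamma_k$ and $\gamma_k^{\mathbf i}$ both lie in the support of $\eta_{i_k}$, so $|g_s(y^{\mathbf i})-g_s(y)|<\delta$. Hence $|\tilde g_s-g_s|<\delta$ on $Y$. By equivariance of $g$, the terms from the orbit of $\mathbf i$ have $s$-th coordinate
\[
\sum_\pi\prod_k\eta_{i_{\pi^{-1}(k)}}(\gamma_k)\;g_{\pi^{-1}(s)}(y^{\mathbf i})=\sum_\pi\prod_k\eta_{i_k}(\gamma_{\pi(k)})\;g_{\pi^{-1}(s)}(y^{\mathbf i}).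
\]
This is $\Theta^v_s(y)$ for the functions $\eta_{i_1},\dots,\eta_{i_r}$ and $v=g(y^{\mathbf i})$. By Lemmas~\ref{lem:product} and~\ref{lem:linear}, $\tilde g$ is computable, and so is the uniform limit $g$.
\end{proof}

\section{An equivariant map that avoids the diagonal}\label{sec:oz}

The following proposition is proved by \"Ozaydin's argument. The dimension of $Y$ exceeds that of the unit sphere of $W_r$ by one, so there is a single obstruction to an equivariant map. It vanishes for each Sylow subgroup of $S_r$, because such a subgroup fixes a point of the sphere, and a transfer argument then shows that it vanishes for $S_r$.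

\begin{proposition}\label{prop:oz}
If $r\ge2$ is not a prime power, there is a continuous $S_r$-equivariant map $g\colon Y\to W_r\setminus\{0\}$.
\end{proposition}

\begin{proof}
Here $r\ge6$. The space $Y$ is a finite polyhedral complex whose cells are the products $\sigma_1\times\dots\times\sigma_r$ of pairwise disjoint nonempty faces of $\Delta$. Such a cell has dimension at most $(2r-1)-r=r-1$. The group $S_r$ permutes the cells, and it does so freely, because the faces $\sigma_s$ of a cell are distinct. Let $Y^{(i)}$ be the $i$-skeleton and $(C_*,\partial)$ the cellular chain complex, on which $S_r$ acts by chain maps. Let $S\cong S^{r-2}$ be the unit sphere of $W_r$ and $\Pi=H_{r-2}(S;\mathbb Z)\cong\mathbb Z$ with the induced action of $S_r$. Recall that $\pi_i(S)=0$ for $i\le r-3$, and that a map $S^{r-2}\to S$ extends over the ball if and only if its degree is $0$.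

\emph{Obstruction theory.} Let $H\le S_r$ be a subgroup. An $H$-map is a continuous $H$-equivariant map, $\operatorname{Hom}_H(C_i,\Pi)$ is the group of $H$-equivariant homomorphisms, and $\delta d=d\circ\partial$. Since $H$ permutes the cells freely, an $H$-map on a skeleton extends to the next skeleton as soon as it extends over one cell in each orbit: transport the extension by $H$. This yields three standard facts.
\begin{itemize}
\item[(O1)] There is an $H$-map $f\colon Y^{(r-2)}\to S$, since the boundary spheres of the cells have dimension at most $r-3$. For any such $f$, the formula $c_f(\sigma)=f_*[\partial\sigma]$ defines $c_f\in\operatorname{Hom}_H(C_{r-1},\Pi)$, and $f$ extends to an $H$-map $Y\to S$ if and only if $c_f=0$.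
\item[(O2)] For $H$-maps $f,f'\colon Y^{(r-2)}\to S$ there is $d\in\operatorname{Hom}_H(C_{r-2},\Pi)$ with $\delta d=c_f-c_{f'}$. Indeed, the cells of $Y^{(r-3)}\times[0,1]$ have dimension at most $r-2$, so there is an $H$-homotopy from $f$ to $f'$ on $Y^{(r-3)}$. Together with $f$ and $f'$ it forms an $H$-map $F$ on the $(r-2)$-skeleton of $Y\times[0,1]$. Put $d(\sigma')=(-1)^{r-1}F_*[\partial(\sigma'\times[0,1])]$, the \emph{difference cochain}. For an $(r-1)$-cell $\sigma$, apply $F_*\circ\partial$ to $\partial(\sigma\times[0,1])=\partial\sigma\times[0,1]+(-1)^{r-1}(\sigma\times1-\sigma\times0)$; since $\partial\partial=0$, this gives $d(\partial\sigma)=c_f(\sigma)-c_{f'}(\sigma)$.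
\item[(O3)] For an $H$-map $f\colon Y^{(r-2)}\to S$ and any $d\in\operatorname{Hom}_H(C_{r-2},\Pi)$ there is an $H$-map $f'\colon Y^{(r-2)}\to S$ with $c_{f'}=c_f-\delta d$. Indeed, on one $(r-2)$-cell in each orbit, change $f$ inside a small ball by a map of the appropriate degree, so that the difference cochain of $f$ and $f'$ for the constant homotopy on $Y^{(r-3)}$ is $d$; then use the formula in (O2).
\end{itemize}

\emph{Sylow subgroups.} Fix an $S_r$-map $f\colon Y^{(r-2)}\to S$. Let $p\le r$ be a prime and $H_p$ a Sylow $p$-subgroup of $S_r$. The orbits of $H_p$ on $[r]$ have sizes that are powers of $p$, and $r\geq 2$ is not a power of $p$, so there is an orbit $\Omega\ne[r]$. Let $\mathbf 1_\Omega$ be its indicator vector. Then $\mathbf 1_\Omega-\frac{|\Omega|}r\mathbf 1$ is a nonzero vector of $W_r$ fixed by $H_p$. The constant map $f'$ to its normalization is an $H_p$-map with $c_{f'}=0$. By (O2), $c_f=\delta d_p$ for some $d_p\in\operatorname{Hom}_{H_p}(C_{r-2},\Pi)$.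

\emph{Transfer.} For $x\in S_r$ and a homomorphism $d\colon C_i\to\Pi$ let $(xdx^{-1})(\sigma)=x\,d(x^{-1}\sigma)$. Put
\[
\hat d_p=\sum_{xH_p\in S_r/H_p}x\,d_p\,x^{-1}.
\]
The summand depends only on the coset, since $hd_ph^{-1}=d_p$ for $h\in H_p$. Left multiplication by an element of $S_r$ permutes the cosets, so $\hat d_p$ is $S_r$-equivariant. Since $\partial$ commutes with the action and $c_f$ is $S_r$-equivariant,
\[
\delta\hat d_p=\sum_{xH_p}x\,(\delta d_p)\,x^{-1}=\sum_{xH_p}x\,c_f\,x^{-1}=[S_r:H_p]\,c_f .
\]
The indices $[S_r:H_p]$, $p\le r$, have greatest common divisor $1$: a common prime divisor $p'$ divides $r!$, so $p'\le r$, but $[S_r:H_{p'}]$ is prime to $p'$. Write $1=\sum_pn_p[S_r:H_p]$ with integers $n_p$ and put $d=\sum_pn_p\hat d_p$. Then $d\in\operatorname{Hom}_{S_r}(C_{r-2},\Pi)$ and $\delta d=c_f$. By (O3) there is an $S_r$-map $f''$ on $Y^{(r-2)}$ with $c_{f''}=0$, and by (O1) it extends to an $S_r$-map $g\colon Y\to S\subset W_r\setminus\{0\}$.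
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proof}
Let $r\ge2$ not be a prime power, so $r\ge6$. Take $g$ from Proposition~\ref{prop:oz}. Since $W_r\cap\mathbb R\mathbf 1=\{0\}$, we have $\operatorname{osc}(g(y))>0$ for all $y$, and by compactness $\delta_0=\min_Y\operatorname{osc}(g)>0$. By Proposition~\ref{prop:all} there is a network with $\operatorname{osc}(Z-g(y))\le\delta_0/2$ for all $y$ and all states over $y$. Then $\operatorname{osc}(Z)\ge\delta_0/2>0$, so $Z\notin\mathbb R\mathbf 1$. By Proposition~\ref{prop:net}, the attached configuration is free. It has excess $1$ and dimension $D_*=2r+1+rB>1$, where $B$ is the number of blocks, and $D_*$ depends only on $r$ once $g$ and the network are fixed. With $e=d-rc$, the inequalities in the theorem read $e\ge0$ and $e(D_*-1)\le r(c-D_*)$, so Proposition~\ref{prop:reduction} gives $T(r,k,d)\ge2r$. The inequality $e\ge0$ is the condition $r\le d/(d-k)$. For $(k,d)=((r-1)c,rc)$ we have $e=0$, and the hypothesis reduces to $c\ge D_*$.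
\end{proof}

\begin{remark}
The hypothesis that $r$ is not a prime power is used only to find the orbit $\Omega\ne[r]$ in Proposition~\ref{prop:oz}; if $r=p^a$, the subgroup $\mathcal G$ of Section~\ref{sec:B} is a transitive $p$-subgroup, and it fixes no nonzero vector of $W_r$. The rest of the argument works for all $r\ge3$. Hence for a prime power $r\ge3$ there is no continuous $S_r$-equivariant map $Y\to W_r\setminus\{0\}$, since it would give $T(r,(r-1)c,rc)\ge2r$ for large $c$, contrary to Theorem~\ref{thm:B}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BLVZ}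
Bj\"orner, Lov\'asz, Vre\'cica, and \v{Z}ivaljevi\'c, J. London Math. Soc. \textbf{49} (1994).

\bibitem{Handbook}
\emph{Handbook of discrete and computational geometry and its applications -- Rosen},
\texttt{http://exosomatic.net/\allowbreak ENTER/\allowbreak Science/\allowbreak Physics\%20\&\%20Math/\allowbreak Geometry/\allowbreak Handbook\%20\allowbreak of\%20\allowbreak discrete\%20\allowbreak and\%20\allowbreak computational\%20\allowbreak geometry\%20\allowbreak and\%20\allowbreak its\%20\allowbreak applications\%20\allowbreak -\%20\allowbreak Rosen.pdf}

\end{thebibliography}
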